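\title{Vertex Folkman numbers of linear order}

\begin{abstract}
Fix $r\ge2$ and $\epsilon>0$. We show that for all large $k$ there is a graph with $O(k)$ vertices and no clique of order $(1+\epsilon)k$ in which every coloring of the vertices with $r$ colors produces a monochromatic clique of order $k$. In terms of vertex Folkman numbers, $F_v(r,k;(1+\epsilon)k)/k$ stays bounded as $k\to\infty$. For $\epsilon\le1$ the bound is $s^{O(s)}$ with $s=r/\epsilon$, and the lower limit of the ratio is at least $\max\{r,2r-1-\epsilon\}$. The vertices of the graph are the edges of a sparse random hypergraph, adjacent when disjoint. Linear programming duality replaces colorings by weightings of the points, which are few enough for a union bound, and a random greedy process rounds a fractional matching to a matching.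
\end{abstract}

\section{The question and the results}

Graphs are finite and simple, and $\log$ is the natural logarithm. For a graph $G$ and integers $a_1,\dots,a_r\ge1$ we write $G\to(a_1,\dots,a_r)^v$ if for every coloring of the vertices of $G$ with colors $1,\dots,r$ there is an $i$ such that $G$ contains a copy of $K_{a_i}$ all of whose vertices have color $i$. The \emph{vertex Folkman number} is
\[
F_v(a_1,\dots,a_r;q)=\min\{|V(G)| : G\text{ is }K_q\text{-free and }G\to(a_1,\dots,a_r)^v\},
\]
and $F_v(r,k;q)$ denotes the case $a_1=\dots=a_r=k$. The numbers $F_v(r,k;q)$ are finite whenever $q>k$. They are nonincreasing in $q$, because a $K_q$-free graph is $K_{q'}$-free for every $q'\ge q$.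

The relation $G\to(k,\dots,k)^v$ says that however $V(G)$ is cut into $r$ parts, some part keeps a clique of order $k$. The complete graph on $r(k-1)+1$ vertices has this property by the pigeonhole principle, but its clique number is about $r$ times $k$. The parameter $q$ forbids this: when $q$ is close to $k$, one part must keep almost the whole clique number $\omega(G)$, and $F_v(r,k;q)$ is the price in vertices. The following question is posed in \cite{SFN}.

\begin{quote}
\emph{Let $\epsilon>0$ and $r\ge2$, and round $(1+\epsilon)k$ to an integer. Does $F_v(r,k;(1+\epsilon)k)/k$ stay bounded as $k\to\infty$?}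
\end{quote}

The first construction to try is substitution. Let $G[H]$ be obtained from $G$ by replacing each vertex by a copy of $H$ and joining two copies completely when the corresponding vertices of $G$ are adjacent. Orders and clique numbers multiply. If $G\to(a,\dots,a)^v$ and $H\to(b,\dots,b)^v$, then $G[H]\to(ab,\dots,ab)^v$: give each vertex of $G$ the color of a monochromatic $K_b$ in its copy of $H$, and take a monochromatic $K_a$ in $G$. For $r=2$ one can start from the pentagon $C_5$, which is triangle-free and not bipartite, so that $C_5\to(2,2)^v$. Repeated substitution gives $F_v(2,k;k+1)\le k^{\log_25}$ for $k=2^j$, with the best possible clique number but superlinear order. Substituting $H=K_{r(b-1)+1}$ into a fixed $G$ gives linear order, but the clique number is again about $r$ times too large. On the other hand, counting does not rule out a linear bound. A uniformly random coloring shows that a graph with $G\to(k,\dots,k)^v$ has at least $r^{k-1}$ copies of $K_k$, and $Ck$ vertices leave room for $\binom{Ck}{k}\ge C^k$ copies. The answer to the question is yes.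

\begin{theorem}\label{thm:main}
For every $\epsilon>0$ and $r\ge2$ there are $C$ and $k_0$ such that $F_v(r,k;q)\le Ck$ for all $k\ge k_0$, where $q$ is $(1+\epsilon)k$ rounded up or down to an integer.
\end{theorem}

The theorem asserts boundedness; we do not claim that the ratio converges in general. The method is quantitative and covers unequal clique sizes.

\begin{theorem}\label{thm:quant}
There is an absolute constant $A$ with the following property. Let $r\ge2$, $0<\epsilon\le1$ and $s=r/\epsilon$. If $k\ge\exp(s^{As})$, $1\le a_1,\dots,a_r\le k$, and $q\ge(1+\epsilon)k-1$ is an integer, then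
\[
F_v(a_1,\dots,a_r;q)\le s^{As}\,k .
\]
\end{theorem}

In particular $\epsilon$ may tend to $0$ with $k$. Fix $r$ and take $\epsilon=Ar\log\log\log k/\log\log k$. For large $k$ we have $\epsilon\le1$ and $s\le\log\log k$, so $s^{As}\le\exp(As\log\log\log k)=\log k$, and Theorem~\ref{thm:quant} gives $F_v(r,k;(1+\epsilon)k)\le k\log k$.

\begin{theorem}\label{thm:lower}
For all $r\ge2$ and $q>k\ge2$,
\[
F_v(r,k;q)\ge\max\{r(k-1)+1,\ 2r(k-1)-q+2\},
\]
and $F_v(r,k;q)=r(k-1)+1$ when $q>r(k-1)+1$. Hence
\[
\liminf_{k\to\infty}\frac{F_v(r,k;(1+\epsilon)k)}{k}\ge\max\{r,\ 2r-1-\epsilon\},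
\]
and the limit exists and equals $r$ if $\epsilon>r-1$.
\end{theorem}

Section~\ref{sec:lower} proves Theorem~\ref{thm:lower}. Section~\ref{sec:idea} describes the construction and the plan of the proof of the upper bounds, whose two ingredients are in Sections~\ref{sec:light} and~\ref{sec:round}. Section~\ref{sec:sparse} combines them into a self-contained proof of Theorem~\ref{thm:main}, and Section~\ref{sec:quant} sharpens one ingredient to obtain Theorem~\ref{thm:quant}.

\section{Lower bounds}\label{sec:lower}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
If $|V(G)|\le r(k-1)$, split $V(G)$ into $r$ classes of size at most $k-1$; no class contains $K_k$. Thus $F_v(r,k;q)\ge r(k-1)+1$, and $K_{r(k-1)+1}$ gives equality when $q>r(k-1)+1$.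

For the second bound, observe that two nonadjacent vertices contribute at most one vertex to any clique, so such a pair costs a color class no more than a single vertex does. Let $G$ be $K_q$-free on $n$ vertices with $n+q-1\le2r(k-1)$. Take a maximum matching in the complement $\overline G$, with $\nu$ edges. The $n-2\nu$ uncovered vertices span no edge of $\overline G$, so they form a clique of $G$ and $n-2\nu\le q-1$. Thus $V(G)$ splits into
\[
n-\nu=\tfrac12\bigl(n+(n-2\nu)\bigr)\le\tfrac12(n+q-1)\le r(k-1)
\]
units, each a single vertex or a nonadjacent pair. Distribute the units among $r$ colors, at most $k-1$ units to a color. A clique meets each unit in at most one vertex, so there is no monochromatic $K_k$. Hence $G\to(k,\dots,k)^v$ forces $n+q-1\ge2r(k-1)+1$.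

Now let $q$ be a rounding of $(1+\epsilon)k$. Then $q>k$ for large $k$ and $q/k\to1+\epsilon$, and dividing the two bounds by $k$ gives the bound on the lower limit. If $\epsilon>r-1$, then $q\ge(1+\epsilon)k-1>rk-1\ge r(k-1)+1$, so the ratio equals $(r(k-1)+1)/k$ and tends to $r$.
\end{proof}

\section{Disjointness graphs}\label{sec:idea}

An \emph{$h$-uniform hypergraph} $\mathcal H$ on a finite set $V$ of \emph{points} is a set of $h$-element subsets of $V$, its \emph{edges}. A \emph{matching} is a set of pairwise disjoint edges. The \emph{disjointness graph} $G_{\mathcal H}$ has the edges of $\mathcal H$ as its vertices, two being adjacent when they are disjoint. Cliques of $G_{\mathcal H}$ are matchings of $\mathcal H$, so $\omega(G_{\mathcal H})\le N/h$ when $|V|=N$. The upper bound on the clique number is therefore free, and all the work goes into finding monochromatic matchings that cover almost all the points.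

\begin{lemma}\label{lem:transfer}
Let $r,h\ge2$, $0<\epsilon\le1$, $c=\epsilon/3$ and $k\ge6/\epsilon$. Let $q$ be an integer with $|q-(1+\epsilon)k|\le1$, and let $N=h(q-1)$. Then $N\ge k$. If $\mathcal H$ is an $h$-uniform hypergraph on $N$ points with at most $DN$ edges such that every $r$-coloring of its edges has a monochromatic matching of size at least $(1-c)N/h$, then $F_v(r,k;q)\le2Dhk$.
\end{lemma}

\begin{proof}
We have $N\ge q-1\ge(1+\epsilon)k-2\ge k$. The graph $G_{\mathcal H}$ is $K_q$-free since $\omega(G_{\mathcal H})\le N/h=q-1$, and it has at most $Dh(q-1)\le Dh(1+\epsilon)k\le2Dhk$ vertices. Since $\epsilon\le1$ we have $(1-\frac\epsilon3)(1+\epsilon)=1+\frac{2\epsilon}3-\frac{\epsilon^2}3\ge1+\frac\epsilon3$, so every $r$-coloring of its vertices has a monochromatic clique of order at least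
\[
(1-c)(q-1)\ge(1-\tfrac\epsilon3)\bigl((1+\epsilon)k-2\bigr)\ge(1+\tfrac\epsilon3)k-2\ge k.\qedhere
\]
\end{proof}

\begin{example}\label{ex:pentagon}
Let $h=r=k=2$ and let $\mathcal H$ consist of the five sides of a pentagon, so that $N=5$ and $\omega(G_{\mathcal H})\le2$. Suppose that the sides are $2$-colored with no two disjoint sides of one color. Pairwise intersecting sides of a pentagon share a point, so there are points $u_1,u_2$ such that every side of color $i$ contains $u_i$. Two points lie on at most four sides, so some side contains neither, and this side has no color. The contradiction shows $G_{\mathcal H}\to(2,2)^v$; in fact $G_{\mathcal H}$ is $C_5$. The argument never examines the $2^5$ colorings. It replaces each color class by a certificate that lives on the points and shows that every pair of certificates misses an edge.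
\end{example}

\begin{example}\label{ex:obstruction}
Edges must be large. Let $\mathcal H$ be any $h$-uniform hypergraph on $N<hk+(r-1)(k-1)$ points. Choose disjoint sets $U_1,\dots,U_{r-1}$ of at most $k-1$ points each that leave fewer than $hk$ points uncovered. Give an edge the least color $i$ such that it meets $U_i$, and color $r$ if it meets none. A matching of color $i<r$ uses a different point of $U_i$ in each edge, and a matching of color $r$ lies in the uncovered points, so no color has a matching of size $k$. In the setting of Lemma~\ref{lem:transfer} we have $N-hk\le h\epsilon k$, so we need $h\epsilon k\ge(r-1)(k-1)$: the edge size must be at least about $(r-1)/\epsilon$.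
\end{example}

For the complete hypergraph this is the only obstruction.

\begin{theorem}[Alon, Frankl and Lov\'asz \cite{AFL}]\label{thm:AFL}
If $t\ge2$ and $|X|\ge th+(r-1)(t-1)$, then every coloring of the $h$-subsets of $X$ with $r$ colors has $t$ pairwise disjoint $h$-subsets of one color.
\end{theorem}

With $t=k$ and $N=hk+(r-1)(k-1)$, the disjointness graph of all $h$-subsets has clique number below $(1+\frac{r-1}h)k$ and a monochromatic $K_k$ in every $r$-coloring. Its order $\binom Nh$ is a polynomial of degree $h$ in $k$. We need a hypergraph with only $DN$ edges, $D$ a constant, and we choose it at random. There are $r^{DN}$ colorings, a number that grows with $D$, so we do not take a union bound over them but follow Example~\ref{ex:pentagon}.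

A \emph{fractional matching} of a hypergraph $\mathcal F$ is a function $x\colon\mathcal F\to[0,\infty)$ with $\sum_{e\ni v}x_e\le1$ for every point $v$; its \emph{weight} is $\sum_ex_e$. By linear programming duality, the maximum weight equals the minimum of $\sum_vw(v)$ over \emph{fractional covers}, the functions $w\ge0$ on the points with $\sum_{v\in e}w(v)\ge1$ for every edge $e$. In Example~\ref{ex:obstruction} the color classes are covered by the indicator functions of $U_1,\dots,U_{r-1}$ and by the function equal to $1/h$ on the remaining points. The proof has three steps.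
\begin{enumerate}
\item For any $r$ weightings of the points, each of total weight slightly below $N/h$, a positive proportion $\kappa$ of all $h$-sets are too light to be covered by any of them (Section~\ref{sec:light}).
\item After discretization there are $e^{O(N)}$ tuples of weightings, with a constant that does not depend on $D$. So a random hypergraph with $DN$ edges contains many light edges for every tuple, and in every coloring some class has a fractional matching of weight close to $N/h$ (Section~\ref{sec:sparse}).
\item A fractional matching with small edge weights in a hypergraph without short cycles can be rounded to a matching with little loss (Section~\ref{sec:round}). Short cycles are few in the random hypergraph and can be deleted, and small edge weights are imposed as extra constraints in the linear program.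
\end{enumerate}

\section{Light sets}\label{sec:light}

From now on $r\ge2$ and $0<c\le1/3$. Given $w_1,\dots,w_r\colon V\to[0,1]$, an $h$-subset $e\subseteq V$ is \emph{light} if $\sum_{v\in e}w_i(v)\le1-\frac c4$ for every $i$.

\begin{definition}\label{def:adm}
A triple $(h,\kappa,N_1)$ with $h\ge2$ and $\kappa>0$ is \emph{admissible} for $(r,c)$ if for every set $V$ of $N\ge N_1$ points and all $w_1,\dots,w_r\colon V\to[0,1]$ with
\begin{equation}\label{eq:budget}
\sum_{v\in V}w_i(v)\le\Bigl(1-\frac c2\Bigr)\frac Nh\qquad(1\le i\le r),
\end{equation}
at least $\kappa\binom Nh$ of the $h$-subsets of $V$ are light.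
\end{definition}

Under \eqref{eq:budget} a random $h$-set has mean weight at most $1-\frac c2$ for each $i$. For $r\ge2$ the means alone do not produce a set that is light for all $i$ at once.

\begin{remark}\label{rem:h}
No admissible triple has $h<(r-1)(2/c-1)$. For such $h$ and large $N$, the integer $m=\lfloor(1-\frac c2)N/h\rfloor$ satisfies $(r-1)m\ge cN/2$. Take disjoint sets $U_1,\dots,U_{r-1}$ of at most $m$ points each that cover at least $cN/2$ points. The weightings of Example~\ref{ex:obstruction} satisfy \eqref{eq:budget}, and every $h$-set has weight at least $1$ for one of them.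
\end{remark}

We use the following variance bound for sampling without replacement. If $X$ is a uniformly random $m$-subset of an $n$-set $Y$ and $f\colon Y\to[0,\infty)$, then
\begin{equation}\label{eq:var}
\operatorname{Var}\sum_{v\in X}f(v)\le\frac mn\sum_{v\in Y}f(v)^2 .
\end{equation}
Indeed, $P(u,v\in X)=\frac{m(m-1)}{n(n-1)}\le(\frac mn)^2$ for $u\ne v$, so the covariance terms are at most $0$, and each indicator of $\{v\in X\}$ has variance at most $m/n$.

\begin{lemma}\label{lem:light}
The triple $h=\lceil1024r^2/c^3\rceil$, $\kappa=2^{-h-1}$, $N_1=\lceil8h/c\rceil$ is admissible for $(r,c)$.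
\end{lemma}

\begin{proof}
Points of large weight can make the variance of the weight of a random $h$-set of order $1$. By \eqref{eq:budget} such points are few when $h$ is large, so we avoid them at the cost of a constant factor in $\kappa$. Let $\eta=c^2/(128r)$, and let $W$ be the set of points $v$ with $w_i(v)\le\eta$ for all $i$. By \eqref{eq:budget}, for each $i$ at most $N/(h\eta)$ points have $w_i(v)>\eta$. Since $h\ge8r/(c\eta)$, this gives $|V\setminus W|\le rN/(h\eta)\le cN/8$.

Let $e$ be a uniformly random $h$-subset of $W$ and $S_i=\sum_{v\in e}w_i(v)$. Then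
\[
\mathbb ES_i=\frac h{|W|}\sum_{v\in W}w_i(v)\le\frac{(1-c/2)N}{|W|}\le\frac{1-c/2}{1-c/8}\le1-\frac{3c}8,
\]
the last step because $(1-\frac{3c}8)(1-\frac c8)\ge1-\frac c2$. By \eqref{eq:var}, $\operatorname{Var}S_i\le\eta\,\mathbb ES_i\le\eta$. Chebyshev's inequality gives $P(S_i>1-\frac c4)\le\eta\,(8/c)^2=1/(2r)$, so at least half of the $h$-subsets of $W$ are light. Finally $h\le cN/8$, as $N\ge N_1$, and therefore
\[
\binom{|W|}h\Big/\binom Nh=\prod_{j=0}^{h-1}\frac{|W|-j}{N-j}\ge\Bigl(\frac{|W|-h}N\Bigr)^h\ge\Bigl(1-\frac c4\Bigr)^h\ge2^{-h}.\qedhere
\]
\end{proof}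

\section{Rounding a fractional matching}\label{sec:round}

A (Berge) \emph{cycle of length} $\ell\ge2$ in a hypergraph $\mathcal F$ consists of distinct edges $e_1,\dots,e_\ell$ and distinct points $v_1,\dots,v_\ell$ with $v_s\in e_s\cap e_{s+1}$, indices taken cyclically. The \emph{incidence graph} of $\mathcal F$ is the bipartite graph whose nodes are the points and the edges of $\mathcal F$, with $v$ linked to $e$ when $v\in e$. Cycles of length $\ell$ in $\mathcal F$ correspond to cycles of length $2\ell$ in the incidence graph. The next lemma is a special case of a theorem of Kahn \cite{Kahn}; we give a full proof.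

\begin{lemma}\label{lem:round}
Let $h\ge2$ and $0<\gamma<1$, and put
\[
\Lambda=(2/\gamma)^{h-1},\qquad\delta=\frac{\gamma}{24h\Lambda^4},\qquad L=\lceil e^2h\Lambda\rceil,\qquad g=2L+1 .
\]
Let $\mathcal F$ be a finite $h$-uniform hypergraph without cycles of length at most $g$, and let $x$ be a fractional matching of $\mathcal F$ with $x_e\le\delta$ for all $e$. Then $\mathcal F$ has a matching of size at least $(1-\gamma)\sum_ex_e$.
\end{lemma}

Small weights alone do not suffice. Let $m\ge2$, take the $3m$ edges $\{a,b,y_j\}$, $\{b,d,y_j\}$, $\{a,d,y_j\}$ for $1\le j\le m$, and give each the weight $1/(2m)$. This is a fractional matching of weight $3/2$, while any two edges meet in $\{a,b,d\}$.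

For the proof we delete the edges with $x_e=0$ and construct a random matching $\mathcal M$ with
\begin{equation}\label{eq:goal}
P(e_0\in\mathcal M)\ge(1-\gamma)x_{e_0}\qquad\text{for every edge }e_0 .
\end{equation}
Then $\mathbb E|\mathcal M|\ge(1-\gamma)\sum_ex_e$, and Lemma~\ref{lem:round} follows.

\subsection{The random greedy process}

Give each edge $e$ an exponential clock $T_e$ of rate $x_e$, and add $e$ at time $T_e$ if it is disjoint from the edges added so far. Suppose for a moment that $\sum_{e\ni v}x_e=1$ for all $v$, and that points remain uncovered up to time $t$ independently with a common probability $p(t)$. An uncovered point $v$ is then covered at rate $\sum_{e\ni v}x_e\,p^{h-1}=p^{h-1}$, so $p'=-p^h$. An edge $e$ is added with probability about $x_e\int_0^\infty p^h=x_e$, as desired. The solution with $p(0)=1$ is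
\[
p(t)=\bigl(1+(h-1)t\bigr)^{-1/(h-1)},\qquad\text{and}\qquad-\log p(t)=\int_0^tp(s)^{h-1}\,ds .
\]

When some points have slack, the heuristic breaks down. Let $h=2$, and let $\mathcal F$ be the tree formed by an edge $uv$ and $m$ pendant edges at each of $u$ and $v$, with all weights $1/(m+1)$. The edge $uv$ is added exactly when its clock is the first of the $2m+1$ clocks to ring, which has probability $1/(2m+1)$, about half of $x_{uv}$. The leaves are almost always available, so $u$ and $v$ are covered too fast. The remedy is to kill points artificially, so that every point survives according to $p$. A point with slack $z_v=1-\sum_{e\ni v}x_e\ge0$ should die artificially at rate $z_vp^{h-1}$, that is, it should survive this cause with probability $p(t)^{z_v}$.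

We stop at the time $\tau$ with $p(\tau)=\gamma/2$. Then $1+(h-1)\tau=\Lambda$, so
\begin{equation}\label{eq:tau}
\tau\le\Lambda,\qquad p(t)^{-(h-1)}\le\Lambda\ \ (0\le t\le\tau),\qquad\int_0^\tau p^h=p(0)-p(\tau)=1-\frac\gamma2 .
\end{equation}
Take independent clocks: $T_e$ exponential of rate $x_e$ for each edge, and $R_v$ with $P(R_v>t)=p(t)^{z_v}$ for each point, where $R_v=\infty$ if $z_v=0$. Almost surely no two finite clocks coincide. All points start alive, and $v$ dies at time $R_v$ or when an edge containing it is added, whichever comes first. An edge $e$ with $T_e\le\tau$ is added at time $T_e$ if and only if all its points are alive just before $T_e$. The set $\mathcal M$ of added edges is a matching.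

\subsection{Localization to a tree}

The heuristic assumed independence, which holds on a tree. In bounded time the fate of an edge depends, with high probability, only on a bounded neighborhood, and the cycle condition makes that neighborhood a tree.

Fix $e_0$. Distances are taken from the node $e_0$ in the incidence graph. Let $B$ be the set of edges at distance at most $2L$. The points of $\bigcup B$ are those at distance at most $2L+1=g$. Call a point of $\bigcup B$ a \emph{boundary} point if its distance is $g$, and \emph{interior} otherwise. Every edge of $\mathcal F$ through an interior point lies in $B$.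

The incidence graph of $B$ is the ball of radius $g$ about $e_0$, and it is a tree. To see this, take a breadth-first spanning tree of the ball rooted at $e_0$. The ends of a link outside this tree would have depths that are at most $g$ and, by bipartiteness, differ by exactly $1$. Such a link closes a cycle of length at most $g+(g-1)+1=2g$ in the incidence graph, that is, a cycle of length at most $g$ in $\mathcal F$. This is the only use of the cycle hypothesis.

The \emph{$B$-process} follows the same rules with only the edges of $B$. It uses the same clocks $T_e$ for $e\in B$ and $R_v$ for interior $v$. A boundary point has lost its edges outside $B$, so we give it a new independent clock $R_v^*$ with $P(R_v^*>t)=p(t)$, exactly the survival law that we hope for. Let $\mathcal M_B$ be the resulting matching.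

\begin{lemma}\label{lem:local}
The probability that $e_0$ lies in exactly one of $\mathcal M$ and $\mathcal M_B$ is at most $\frac\gamma4x_{e_0}$.
\end{lemma}

\begin{proof}
Call $f\in B$ \emph{discrepant} if it lies in exactly one of $\mathcal M$ and $\mathcal M_B$; then $T_f\le\tau$. Let $f$ be discrepant and contain no boundary point. Some $v\in f$ is alive just before $T_f$ in one process and dead in the other. As $v$ is interior, $R_v$ is common to both processes, so $v$ was killed in one process by an edge $f'\ni v$ with $T_{f'}<T_f$ that was not added in the other. Moreover $f'\in B$, so $f'$ is discrepant.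

Suppose $e_0$ is discrepant, and iterate from $f_0=e_0$. The clocks strictly decrease, so the edges are distinct and the iteration stops, necessarily at an edge $f_m$ that contains a boundary point. Such an edge is at distance $2L$, and each step changes the distance by at most $2$, so $m\ge L$. Hence there are distinct edges $e_0=f_0,f_1,\dots,f_L$, consecutive ones intersecting, with $\tau\ge T_{f_0}>\dots>T_{f_L}$. The density of $T_f$ is at most $x_f$, and the region $\tau\ge t_0>\dots>t_L\ge0$ has volume $\tau^{L+1}/(L+1)!$, so a given sequence has probability at most $\prod_sx_{f_s}\cdot\tau^{L+1}/(L+1)!$. For each $f$, the edges that meet $f$ have total weight at most $\sum_{v\in f}\sum_{f'\ni v}x_{f'}\le h$. Summing over $f_L,f_{L-1},\dots,f_1$ in turn, and using $\tau\le\Lambda$, $n!\ge(n/e)^n$ and $L+1\ge e^2h\Lambda$, we bound the probability by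
\[
x_{e_0}\frac{h^L\tau^{L+1}}{(L+1)!}\le x_{e_0}\Bigl(\frac{eh\Lambda}{L+1}\Bigr)^{L+1}\le x_{e_0}e^{-(L+1)}\le\frac\gamma4x_{e_0}.
\]
The last step holds because $L+1\ge h\Lambda\ge4/\gamma\ge\log(4/\gamma)$.
\end{proof}

\subsection{The recursion on the tree}

Root the tree at $e_0$. Every point $v$ of $\bigcup B$ has a parent edge, and its other edges in $B$ are its child edges; boundary points have none. The children of an edge $e\ne e_0$ are its $h-1$ points other than its parent point, and the children of $e_0$ are its $h$ points. The \emph{branch} at $v$ consists of $v$ and all nodes below it. Let $\mathcal T_v$ be the process run on the branch at $v$ alone, with the clocks of the $B$-process, and let $a_v(t)$ be the probability that $v$ is alive at time $t$ in $\mathcal T_v$. For boundary points $a_v=p$. Disjoint branches use disjoint sets of clocks, which gives exact formulas.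

\begin{lemma}\label{lem:rec}
Let $0\le t\le\tau$. For every interior point $v$,
\begin{equation}\label{eq:rec}
a_v(t)=p(t)^{z_v}\prod_{e\text{ child of }v}\bigl(1-k_e(t)\bigr),\qquad k_e(t)=\int_0^tx_ee^{-x_es}\prod_{u\in e\setminus\{v\}}a_u(s)\,ds,
\end{equation}
and
\begin{equation}\label{eq:root}
P(e_0\in\mathcal M_B)=\int_0^\tau x_{e_0}e^{-x_{e_0}s}\prod_{v\in e_0}a_v(s)\,ds .
\end{equation}
\end{lemma}

\begin{proof}
Let $u$ be a child of $e\in B$, and let $\mathcal P$ be the $B$-process or $\mathcal T_v$ with $v$ the parent of $e$. The edges of the branch at $u$ have all their points in the branch, and $e$ is the only other edge of $B$ that meets the branch. Going through the edges of the branch whose clocks ring before $T_e$, in order of time, we see that each is added in $\mathcal P$ if and only if it is added in $\mathcal T_u$. So $u$ is alive just before $T_e$ in $\mathcal P$ if and only if it is so in $\mathcal T_u$.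

For $e\in B$ let $A_e(t)$ be the event that $T_e\le t$ and every child $u$ of $e$ is alive just before $T_e$ in $\mathcal T_u$. The clock $T_e$ and the processes $\mathcal T_u$ are independent, and for a fixed $s$ almost surely no clock rings at time $s$, so $u$ is alive just before $s$ with probability $a_u(s)$. Conditioning on $T_e=s$ gives $P(A_e(t))=\int_0^tx_ee^{-x_es}\prod_ua_u(s)\,ds$, the product being over the children of $e$. By the first paragraph, $e_0\in\mathcal M_B$ if and only if $A_{e_0}(\tau)$ holds, which proves \eqref{eq:root}.

An interior point $v$ is alive at time $t$ in $\mathcal T_v$ if and only if $R_v>t$ and $A_e(t)$ fails for every child edge $e$ of $v$. Indeed, if $A_e(t)$ holds, then at time $T_e\le t$ either $v$ is already dead or $e$ is added and kills $v$. If $R_v>t$ and every $A_e(t)$ fails, then no child edge is added by time $t$, and $v$ survives. The clock $R_v$ and the events $A_e(t)$ depend on disjoint sets of clocks, which proves \eqref{eq:rec}.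
\end{proof}

\subsection{Stability of the recursion}

If all $a_u$ below $v$ were equal to $p$ and the weights were infinitesimal, then \eqref{eq:rec} would return $a_v=p$. The true weights cause an error of order $\delta$ at each point. An induction on the depth could let these errors grow with $L$, so we control the worst error over all points as a function of time. Recall Gronwall's inequality: if $\theta,\psi\ge0$ are continuous on $[0,t^*]$ and $\theta(t)\le\beta+\int_0^t\psi\theta$ there, then $\theta(t)\le\beta\exp\int_0^t\psi$.

\begin{lemma}\label{lem:stable}
Let $\theta(t)=\max_{v\in\bigcup B}|\log a_v(t)-\log p(t)|$. Then $\theta(t)\le\frac\gamma{8h}$ for $0\le t\le\tau$.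
\end{lemma}

\begin{proof}
We have $k_e(t)\le x_e\tau\le\delta\Lambda\le\frac12$. So by \eqref{eq:rec} each $a_v$ is positive and continuous with $a_v(0)=1$, and $\theta$ is continuous with $\theta(0)=0$. Boundary points contribute $0$ to the maximum. Let $v$ be interior with parent edge $f$; below, $e$ ranges over the child edges of $v$. Put
\[
I(t)=\int_0^tp^{h-1}=-\log p(t),\qquad K_e(t)=\int_0^tx_e\prod_{u\in e\setminus\{v\}}a_u(s)\,ds .
\]
All edges of $\mathcal F$ through $v$ lie in $B$, so $z_v+x_f+\sum_ex_e=1$. Taking logarithms in \eqref{eq:rec} and subtracting $\log p=-(z_v+x_f+\sum_ex_e)I$ gives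
\[
\log a_v-\log p=x_fI+\sum_e\bigl(\log(1-k_e)+K_e\bigr)+\sum_e\bigl(x_eI-K_e\bigr).
\]
The first term is at most $\delta\tau$. For the second, $e^{-x_e\tau}K_e\le k_e\le K_e\le x_e\tau$, and for $0\le y\le\frac12$ we have $|\log(1-y)+y|=\sum_{j\ge2}y^j/j\le\frac{y^2}{2(1-y)}\le y^2$. Hence
\[
|\log(1-k_e)+K_e|\le k_e^2+(1-e^{-x_e\tau})K_e\le2x_e^2\tau^2\le2\delta\tau^2x_e ,
\]
and the second term is at most $2\delta\tau^2$ in absolute value, as $\sum_ex_e\le1$. These two estimates are where the bound $x_e\le\delta$ is essential. For the third term, each of the $h-1$ factors $a_u(s)$ lies within a factor $e^{\pm\theta(s)}$ of $p(s)$, so $|p^{h-1}-\prod_ua_u|\le p^{h-1}(e^{(h-1)\theta}-1)$. Altogether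
\[
\theta(t)\le\beta+\int_0^tp^{h-1}\bigl(e^{(h-1)\theta}-1\bigr)\,ds,\qquad\beta=\delta(\tau+2\tau^2)\le3\delta\Lambda^2 .
\]
Let $t^*$ be the largest number in $[0,\tau]$ such that $(h-1)\theta\le1$ on $[0,t^*]$. By convexity $e^y-1\le(e-1)y\le2y$ for $0\le y\le1$, so $\theta(t)\le\beta+\int_0^t2(h-1)p^{h-1}\theta$ on $[0,t^*]$. Gronwall's inequality and \eqref{eq:tau} give
\[
\theta(t)\le\beta e^{2(h-1)I(t)}=\beta\,p(t)^{-2(h-1)}\le3\delta\Lambda^4=\frac\gamma{8h}\qquad(0\le t\le t^*).
\]
In particular $(h-1)\theta(t^*)\le\frac18<1$. If $t^*<\tau$, continuity would contradict the maximality of $t^*$, so $t^*=\tau$.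
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:round}]
In \eqref{eq:root} we have $e^{-x_{e_0}s}\ge1-\delta\Lambda\ge1-\frac\gamma8$, and Lemma~\ref{lem:stable} gives $\prod_{v\in e_0}a_v\ge e^{-\gamma/8}p^h\ge(1-\frac\gamma8)p^h$. By \eqref{eq:tau},
\[
P(e_0\in\mathcal M_B)\ge x_{e_0}\Bigl(1-\frac\gamma8\Bigr)^2\Bigl(1-\frac\gamma2\Bigr)\ge\Bigl(1-\frac{3\gamma}4\Bigr)x_{e_0}.
\]
Lemma~\ref{lem:local} now yields \eqref{eq:goal}.
\end{proof}

\section{A sparse hypergraph with large monochromatic matchings}\label{sec:sparse}

The constants are chosen in this order: $h$ and $\kappa$ depend on $(r,c)$; then $\delta$ and $g$ depend on $(h,c)$; then the density $D$ is taken large; and $N$ is taken large last.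

\begin{proposition}\label{prop:main}
Let $(h,\kappa,N_1)$ be admissible for $(r,c)$. Let $\Lambda,\delta,L,g$ be as in Lemma~\ref{lem:round} with $\gamma=c/2$, and let
\[
D=\Bigl\lceil\max\Bigl\{\frac8\kappa\Bigl(r\log\Bigl(1+\frac{8h}c\Bigr)+1\Bigr),\ \frac2\kappa\Bigl(1+\frac{8r}{ch\delta}\Bigr)\Bigr\}\Bigr\rceil .
\]
For every $N\ge\max\{N_1,h,2g(Dh^2)^g\}$ there is an $h$-uniform hypergraph $\mathcal H$ on $N$ points with at most $DN$ edges such that every $r$-coloring of its edges has a monochromatic matching of size at least $(1-c)N/h$.
\end{proposition}

\begin{proof}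
Let $|V|=N$, $M=DN$ and $\zeta=c/(8h)$, and let $e_1,\dots,e_M$ be independent uniformly random $h$-subsets of $V$.

\medskip\noindent\emph{Many light edges.} Consider the tuples $w_1,\dots,w_r\colon V\to[0,1]\cap\zeta\mathbb Z$ that satisfy \eqref{eq:budget}. There are at most $(1+8h/c)^{rN}$ of them. For a fixed tuple, the number of indices $j$ with $e_j$ light is binomial with $M$ trials and success probability at least $\kappa$, by admissibility. The Chernoff bound $P(\mathrm{Bin}(M,\kappa)\le\kappa M/2)\le e^{-\kappa M/8}$ and the first term in the definition of $D$ show that, with probability at least $1-(1+8h/c)^{rN}e^{-\kappa DN/8}\ge1-e^{-N}$,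
\begin{itemize}
\item[(P1)] for every such tuple, at least $\kappa M/2$ indices $j$ have $e_j$ light.
\end{itemize}

\noindent\emph{Few short cycles.} A cycle of length $\ell\ge2$ in the indexed family is a pair of sequences, of distinct indices $j_1,\dots,j_\ell$ and distinct points $v_1,\dots,v_\ell$, with $v_s\in e_{j_s}\cap e_{j_{s+1}}$. If $e_i=e_j$ with $i\ne j$, there is a cycle of length $2$, since $h\ge2$. Each $e_{j_s}$ must contain the two points $v_{s-1},v_s$, which has probability $\frac{h(h-1)}{N(N-1)}\le h^2/N^2$. So the expected number of cycles of length $\ell$ is at most $M^\ell N^\ell(h/N)^{2\ell}=(Dh^2)^\ell$, independently of $N$. The expected number with $2\le\ell\le g$ is at most $g(Dh^2)^g\le N/2$, and by Markov's inequality, with probability at least $\frac12$,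
\begin{itemize}
\item[(P2)] there are at most $N$ cycles of length at most $g$.
\end{itemize}
Since $e^{-N}+\frac12<1$, some outcome satisfies both (P1) and (P2). Delete one index from each cycle of length at most $g$. The remaining sets are distinct and form a hypergraph $\mathcal H$ without cycles of length at most $g$, and at most $N$ indices were deleted.

\medskip\noindent\emph{A fractional matching with small weights.} Color the edges of $\mathcal H$, with classes $\mathcal F_1,\dots,\mathcal F_r$. Lemma~\ref{lem:round} needs weights at most $\delta$, so we consider the linear program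
\[
\nu_i=\max\Bigl\{\sum_{e\in\mathcal F_i}x_e:\ \sum_{e\in\mathcal F_i,\,e\ni v}x_e\le1\ \ (v\in V),\quad0\le x_e\le\delta\ \ (e\in\mathcal F_i)\Bigr\}.
\]
It is feasible and bounded. Its dual has a variable $w_i(v)\ge0$ for each point and $y_e\ge0$ for each $e\in\mathcal F_i$, and by the duality theorem $\nu_i$ is the minimum of $\sum_vw_i(v)+\delta\sum_{e\in\mathcal F_i}y_e$ subject to $\sum_{v\in e}w_i(v)+y_e\ge1$ for all $e\in\mathcal F_i$. So $w_i$ need no longer cover every edge, but it pays $\delta$ per unit of deficiency, and the budget allows only $O(N)$ badly covered edges, with a constant independent of $D$.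

We claim that $\nu_i\ge(1-\frac c2)\frac Nh$ for some $i$. Suppose not. Then for each $i$ there are $w_i\ge0$ and $(y_e)_{e\in\mathcal F_i}\ge0$ with
\begin{equation}\label{eq:dual}
\sum_{v\in e}w_i(v)+y_e\ge1\quad(e\in\mathcal F_i),\qquad\sum_vw_i(v)+\delta\sum_{e\in\mathcal F_i}y_e<\Bigl(1-\frac c2\Bigr)\frac Nh .
\end{equation}
Replacing $w_i$ by $\min(w_i,1)$ preserves \eqref{eq:dual}: an edge on which the sum changes contains a point of new weight $1$. Round each value of $w_i$ down to a multiple of $\zeta$, obtaining $\tilde w_i$ with $w_i-\zeta\le\tilde w_i\le w_i$. The tuple $(\tilde w_i)$ satisfies \eqref{eq:budget}, so by (P1) at least $\kappa M/2-N$ edges of $\mathcal H$ are light for it. If such an edge $e$ has color $i$, then $\sum_{v\in e}w_i(v)\le1-\frac c4+h\zeta=1-\frac c8$, and so $y_e\ge\frac c8$. On the other hand, \eqref{eq:dual} gives $\sum_{e\in\mathcal H}y_e<rN/(h\delta)$. Therefore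
\[
\Bigl(\frac{\kappa D}2-1\Bigr)N\cdot\frac c8<\frac{rN}{h\delta},
\]
which contradicts the second term in the definition of $D$. The claim follows.

\medskip\noindent\emph{Rounding.} The class $\mathcal F_i$ given by the claim has no cycles of length at most $g$. Lemma~\ref{lem:round} with $\gamma=c/2$ gives a matching of color $i$ of size at least $(1-\frac c2)^2\frac Nh\ge(1-c)\frac Nh$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $\epsilon>1$, then $q\ge2k$ and $F_v(r,k;q)\le F_v(r,k;2k)$, which is the case $\epsilon=1$. So let $\epsilon\le1$, put $c=\epsilon/3$, and take the admissible triple of Lemma~\ref{lem:light}. Then $h,N_1,g,D$ depend only on $r$ and $\epsilon$. Let $k\ge k_0=\max\{6/\epsilon,N_1,h,2g(Dh^2)^g\}$ and $N=h(q-1)$. By Lemma~\ref{lem:transfer} we have $N\ge k$, so Proposition~\ref{prop:main} applies, and Lemma~\ref{lem:transfer} gives $F_v(r,k;q)\le2Dhk$.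
\end{proof}

\section{Dependence on $r$ and $\epsilon$}\label{sec:quant}

The constants of Lemma~\ref{lem:round} are exponential in $h$, and Lemma~\ref{lem:light} has $h$ of order $r^2/c^3$. By Remark~\ref{rem:h} no admissible triple has $h$ of order smaller than $r/c$, and this order can be reached. For such $h$ the weight of a random $h$-set need not be concentrated, but the weight of a much larger random set $X$ of bounded size is. Theorem~\ref{thm:AFL} then finds one light $h$-set inside $X$, and one in each typical $X$ is a positive proportion.

\begin{lemma}\label{lem:light2}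
Let $h=\lceil8r/c\rceil$, $t=\lceil128r/c^2\rceil$ and $R=th+(r-1)(t-1)$. The triple $\bigl(h,\frac12(2et)^{-h},R\bigr)$ is admissible for $(r,c)$.
\end{lemma}

\begin{proof}
Let $|V|=N\ge R$, let $w_1,\dots,w_r$ satisfy \eqref{eq:budget}, let $X$ be a uniformly random $R$-subset of $V$, and put $S_i=\sum_{v\in X}w_i(v)$. Since $R\le t(h+r)$ and $r/h\le c/8$,
\[
\mathbb ES_i\le\Bigl(1-\frac c2\Bigr)\frac Rh\le\Bigl(1-\frac c2\Bigr)\Bigl(1+\frac c8\Bigr)t\le\Bigl(1-\frac{3c}8\Bigr)t .
\]
By \eqref{eq:var} and $w_i^2\le w_i$ we have $\operatorname{Var}S_i\le\mathbb ES_i\le t$. Chebyshev's inequality gives $P\bigl(S_i\ge(1-\frac c4)t\bigr)\le t\,(8/(ct))^2=64/(c^2t)\le1/(2r)$. So with probability at least $\frac12$ we have $S_i<(1-\frac c4)t$ for all $i$.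

Such a set $X$ contains a light $h$-subset. Otherwise, color each $h$-subset $e\subseteq X$ by an $i$ with $\sum_{v\in e}w_i(v)>1-\frac c4$. Theorem~\ref{thm:AFL} gives $t$ pairwise disjoint $h$-subsets of one color $i$, and then $S_i>(1-\frac c4)t$, a contradiction.

A uniformly random $h$-subset of $X$ is a uniformly random $h$-subset of $V$. It is light with probability at least $\frac12\binom Rh^{-1}\ge\frac12(eR/h)^{-h}\ge\frac12(2et)^{-h}$, since $R\le t(h+r)\le2th$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:quant}]
If $G\to(k,\dots,k)^v$ and all $a_i\le k$, then $G\to(a_1,\dots,a_r)^v$. By this and monotonicity in $q$, it suffices to bound $F_v(r,k;q)$ for $q=\lceil(1+\epsilon)k-1\rceil$, which satisfies $|q-(1+\epsilon)k|\le1$. Put $c=\epsilon/3$ and $\gamma=\epsilon/6$, and take the triple $(h,\kappa,R)$ of Lemma~\ref{lem:light2}.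

Call a function of $(r,\epsilon)$ \emph{moderate} if it is at most $s^{bs}$ for an absolute constant $b$. Since $s\ge2$, absolute constants and $s$ are moderate, and so are sums and products of two moderate functions. We have $r\le s$, $1/\epsilon\le s$, $h\le24s+1\le25s$, $t\le1152s^2+1$ and $R\le2th$, so all these are moderate. If a function is at most $s^b$, then its $h$-th power is at most $s^{25bs}$. The functions $2et$ and $12/\epsilon$ are bounded by fixed powers of $s$, so $\kappa^{-1}=2(2et)^h$ and $\Lambda=(12/\epsilon)^{h-1}$ are moderate. Hence $\delta^{-1}=24h\Lambda^4/\gamma$, $L$ and $g$ are moderate, and so is $D$, because $\log(1+8h/c)\le8h/c$.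

Choose an absolute constant $b\ge1$ such that $6/\epsilon$, $R$, $g$ and $Dh^2$ are at most $y=s^{bs}$, and let $A=3b$, so that $s^{As}=y^3$. As $y\ge2$,
\[
\log\bigl(2g(Dh^2)^g\bigr)\le2g+g\,Dh^2\le2y+y^2\le y^3 .
\]
Let $k\ge\exp(y^3)$. Then $k\ge6/\epsilon$, and $N=h(q-1)\ge k\ge\max\{R,h,2g(Dh^2)^g\}$ by Lemma~\ref{lem:transfer} and $h\le R$. Proposition~\ref{prop:main} and Lemma~\ref{lem:transfer} give $F_v(r,k;q)\le2Dhk\le Dh^2k\le s^{As}k$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AFL}
Alon, Frankl and Lov\'asz, \emph{The chromatic number of Kneser hypergraphs}, Trans. AMS 298 (1986), 359--370.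

\bibitem{Kahn}
J. Kahn, Random Struct. Alg. 8 (1996).

\bibitem{SFN}
\emph{Small Folkman Numbers}, \texttt{https://www.cs.rit.edu/\textasciitilde spr/COURSES/CCOMP/cawfolk.pdf}

\end{thebibliography}
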